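# Balanced boolean trees in balanced Cohen–Macaulay complexes

Throughout, $\mathbf k$ is a field and all homology is taken with coefficients in $\mathbf k$. Complexes contain the empty face. Reduced homology $\tilde H_i$ is computed from the augmented chain complex, in which a face with $n$ vertices sits in degree $n-1$; so $\varnothing$ sits in degree $-1$.

## 1. A four-cycle cut into trees

Take the four-cycle with vertices $p,q,r,s$ and edges $pq,qr,rs,sp$. With the empty face it has nine faces. Color $p,r$ with $1$ and $q,s$ with $2$, so that every edge has one vertex of each color.

We cut the nine faces into pieces, each built by repeated doubling. Pair $\varnothing<p$ and pair $q<qr$. The bottom of the first pair lies below the bottom of the second, $\varnothing<q$, so we glue the two pairs to a piece $\{\varnothing,p,q,qr\}$. This is not an interval of the face poset, since $p\not\subset qr$. But its color sets are $\varnothing,\{1\},\{2\},\{1,2\}$, each exactly once: it looks like a boolean algebra to someone who sees only colors. The remaining five faces are cut into pieces of two and one: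
$$\{\varnothing,p,q,qr\},\quad \{r,rs\},\quad \{s,sp\},\quad \{pq\}.$$
In each piece the last face, the one reached by always going to the second half of the gluing, is an edge, that is, a facet.

Here is a different cut. Pair $\varnothing<q$, pair $s<sp$, and glue along $\varnothing<s$. The cut
$$\{\varnothing,q,s,sp\},\quad\{p,pq\},\quad\{r,qr\},\quad\{rs\}$$
is again a partition of all nine faces, and every last face is an edge. But the first piece has color sets $\varnothing,\{2\},\{2\},\{1,2\}$: it uses color set $\{2\}$ twice and never uses $\{1\}$.

The first cut respects the colors, the second does not. Respecting them is restrictive: if every piece with bottom of color set $S$ contains exactly one face of each color set $C\supseteq S$, then the faces of color $\varnothing$ (one of them), $\{1\}$ (two), $\{2\}$ (two), $\{1,2\}$ (four) force exactly one piece with bottom of each of the four color sets, as in the first cut. For which colored complexes is there a cut that respects the colors and has facets at all the ends?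

## 2. Boolean trees, balanced trees, and Martin's conjecture

**Definition 1 (Cohen–Macaulay).** A simplicial complex $\Delta$ of dimension $d-1$ is *Cohen–Macaulay* (over $\mathbf k$) if for every face $F\in\Delta$, including $F=\varnothing$, one has $\tilde H_i(\operatorname{lk}_\Delta F;\mathbf k)=0$ for all $i<\dim \operatorname{lk}_\Delta F$.

For example, a complex of dimension $1$ is Cohen–Macaulay exactly when it is a connected graph: $F=\varnothing$ asks for $\tilde H_{-1}=\tilde H_0=0$, and for a vertex $v$ the link is $\{\varnothing\}$ (nothing to check) or a nonempty set of points (then $\tilde H_{-1}=0$).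

**Definition 2 (balanced).** A $(d-1)$-dimensional complex $\Delta$ is *balanced* if its vertices have a coloring $\kappa$ by $[d]=\{1,\dots,d\}$ such that the vertices of every face receive pairwise distinct colors. For a face $x$ put $\operatorname{color}(x)=\{\kappa(v):v\in x\}$.

A balanced $1$-dimensional complex is a bipartite graph with at least one edge. Let $P(\Delta)$ be the poset of all faces, including $\varnothing$, ordered by inclusion.

**Definition 3 (boolean trees, following Duval–Zhang).** A *rank-$0$ boolean tree* is a single face $\{x\}$, and its *top* is $x$. If $\Upsilon_1,\Upsilon_2$ are disjoint rank-$(k-1)$ boolean trees whose minimal elements $r_1,r_2$ satisfy $r_1<r_2$, then $\Upsilon_1\cup\Upsilon_2$ is a *rank-$k$ boolean tree*, and its top is the top of $\Upsilon_2$. A *boolean tree decomposition* of $\Delta$ is a partition of $P(\Delta)$ into disjoint boolean trees. It is *honest* if the top of each of its trees is a facet of $\Delta$.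

By induction a rank-$k$ boolean tree has $2^k$ elements and a least element, namely $r_1$; we call it the root. The top is the distinguished element that the construction carries along, and it need not be the only maximal element: $\{\varnothing,p\}\cup\{q,qr\}$ in Section 1 has top $qr$, while $p$ is also maximal.

**Definition 4 (balanced boolean trees).** For a subposet $P\subseteq P(\Delta)$ of a balanced complex put $C(P)=\{\operatorname{color}(x):x\in P\}$. A rank-$k$ boolean tree $\Upsilon$ is *balanced* if $C(\Upsilon)=\{S\cup U:U\subseteq T\}$ for some disjoint $S,T\subseteq[d]$ with $|T|=k$.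

In Section 1, $\{\varnothing,p,q,qr\}$ is balanced with $S=\varnothing$, $T=\{1,2\}$, and $\{\varnothing,q,s,sp\}$ is not balanced. For building trees a recursive description is more convenient.

**Lemma 1.** A rank-$0$ boolean tree is balanced. A rank-$k$ boolean tree $\Upsilon=\Upsilon_1\cup\Upsilon_2$ with $k\ge1$ is balanced if and only if $\Upsilon_1,\Upsilon_2$ are balanced and $C(\Upsilon_2)=\{C\cup\{j\}:C\in C(\Upsilon_1)\}$ for a color $j$ in no member of $C(\Upsilon_1)$. In a balanced tree with $C(\Upsilon)=\{S\cup U:U\subseteq T\}$, distinct elements have distinct color sets, the root has color set $S$, and the top has color set $S\cup T$.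

*Proof.* The rank-$0$ case and the direction "if" are immediate. Suppose $\Upsilon$ is balanced of rank $k\ge1$. It has $2^k$ elements and $2^k$ color sets, so colors separate its elements. The root $r_1$ lies below all elements, so $\operatorname{color}(r_1)$ is the least color set, $S$. Since $r_1<r_2$, $\operatorname{color}(r_2)$ is strictly larger than $S$. The $2^{k-1}$ color sets of $\Upsilon_2$ all contain $\operatorname{color}(r_2)$, and only $2^{k-|\operatorname{color}(r_2)\setminus S|}$ members of $C(\Upsilon)$ do. Hence $\operatorname{color}(r_2)=S\cup\{j\}$ with $j\in T$, $C(\Upsilon_2)$ consists of all members of $C(\Upsilon)$ that contain $j$, and $C(\Upsilon_1)$ of those that do not. Both are intervals of rank $k-1$, and the stated relation holds. For the top: it is the top of $\Upsilon_2$, which by induction has color set $(S\cup\{j\})\cup(T\setminus\{j\})=S\cup T$. In rank $0$ the statements about root and top are trivial. $\square$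

The context is this. Duval and Zhang proved that every Cohen–Macaulay complex admits an honest boolean tree decomposition. One could hope for intervals $[r,F]$ with $F$ a facet in place of trees, but Juhnke-Kubitzke and Venturello showed that there exist balanced Cohen–Macaulay complexes whose face posets cannot be partitioned into such intervals. The following conjecture appears in "Decompositions of Simplicial Complexes".

**Conjecture (Martin).** If $\Delta$ is a balanced Cohen–Macaulay complex, then there exists an honest balanced boolean tree decomposition of $\Delta$, i.e. an honest boolean tree decomposition in which every boolean tree is balanced.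

We shall prove that the conjecture is true.

## 3. Connected bipartite graphs and rooted spanning trees

For $d=1$ the complex is a set of points of color $1$. Choose one of them, $a$; then $\{\varnothing,a\}$ together with all other points as singletons is an honest balanced decomposition.

For $d=2$ we have a connected bipartite graph. Choose a vertex $a$ of color $1$, a spanning tree rooted at $a$, and a vertex $b$ of color $2$. For $v\neq a$ let $e_v$ be the first edge on the tree path from $v$ to $a$. The map $v\mapsto e_v$ is a bijection from the vertices other than $a$ to the tree edges. So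
$$\{\varnothing,a\}\cup\{b,e_b\},\qquad \{v,e_v\}\ (v\ne a,b),\qquad \{e\}\ (e\text{ not in the spanning tree})$$
partitions the faces. The first tree has color sets $\varnothing,\{1\},\{2\},\{1,2\}$; all tops are edges. The first cut in Section 1 comes from the path $q,r,s,p$ rooted at $a=p$, with $b=q$.

Connectedness was used. For two disjoint edges, properly colored, there is one face of color $\varnothing$, two each of colors $\{1\}$, $\{2\}$, $\{1,2\}$. In an honest balanced decomposition all tops are edges, so by Lemma 1 a tree with root color $S$ contains exactly one face of each color $C\supseteq S$. The tree of $\varnothing$ takes one face of each color, so one face of color $\{1\}$ and one of color $\{2\}$ remain to be roots, and each of their trees takes one edge. That needs three edges, and there are two.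

## 4. Prescribing the shape of the trees: matching systems

We prescribe one shape for all trees. Fix the order $1<\dots<d<\infty$ on $[d]\cup\{\infty\}$; any other linear order of the colors works equally well, since one may relabel. In a tree with root $r$, we want the face of color set $\operatorname{color}(r)\cup U$, with $U\neq\varnothing$, to contain the face of color set $\operatorname{color}(r)\cup(U\setminus\{\min U\})$, its parent. For root $\varnothing$ and $d=3$, writing only color sets, the root has children $1$, $2$, $3$; then $2$ has the child $12$; $3$ has the children $13$ and $23$; and $23$ has the child $123$. No inclusions besides those between parent and child are required.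

We record for each face $x$ the color $t(x)=\min U$ that is removed to reach the parent, with $t(x)=\infty$ for roots. A face $y$ should then have one child for each color that is missing from $y$ and smaller than $t(y)$.

For $C\subseteq[d]$ let $F_C$ be the set of faces of color set $C$, and for $W\subseteq[d]$ let $\Delta_W=\{x\in\Delta:\operatorname{color}(x)\subseteq W\}$. Write $C-j$ for $C\setminus\{j\}$.

**Definition 5 (matching system).** A *matching system* on a balanced complex $\Delta$ is a function $t:P(\Delta)\to[d]\cup\{\infty\}$ ("type") with $t(x)\in\operatorname{color}(x)\cup\{\infty\}$, together with, for every $C\subseteq[d]$ and $j\in C$, a bijection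
$$\varphi:\{x\in F_C:t(x)=j\}\longrightarrow\{y\in F_{C-j}:t(y)>j\},\qquad \varphi(x)\subset x. \tag{1}$$

In the four-cycle put $t(\varnothing)=\infty$, $t(p)=1$, $t(q)=2$, $t(r)=t(s)=\infty$, $t(qr)=t(sp)=1$, $t(rs)=2$, $t(pq)=\infty$, with $\varphi(p)=\varphi(q)=\varnothing$, $\varphi(qr)=q$, $\varphi(sp)=s$, $\varphi(rs)=r$. For $C=\{1,2\}$, $j=1$, the right side of (1) is $\{q,s\}$; for $j=2$ it is $\{r\}$, because $t(p)=1$ is not larger than $2$. So (1) holds, and following parents gives the first cut of Section 1.

**Theorem 1.** Every balanced Cohen–Macaulay complex $\Delta$ has a matching system. A matching system yields an honest balanced boolean tree decomposition. Hence Martin's conjecture is true.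

We prove the second sentence now. Let $(t,\varphi)$ be a matching system on a balanced complex $\Delta$. Call $x$ a root if $t(x)=\infty$; for example $t(\varnothing)=\infty$, since $\operatorname{color}(\varnothing)=\varnothing$. A non-root $x$ has the parent $\varphi(x)\subset x$, which has one vertex fewer, and $t(\varphi(x))>t(x)$. Since sizes drop, following parents from any face ends at exactly one root.

By (1), the children of $y$ are as follows: for each color $j\notin\operatorname{color}(y)$ with $j<t(y)$ there is exactly one child of type $j$, its color set is $\operatorname{color}(y)\cup\{j\}$, and there are no other children. For $s\le t(y)$ let $\Upsilon(y,s)$ consist of $y$, its children of type $<s$, and all descendants of those children, and let $J(y,s)=\{j\in[d]\setminus\operatorname{color}(y):j<s\}$.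

**Proposition 1.** $\Upsilon(y,s)$ is a balanced boolean tree of rank $|J(y,s)|$ with least element $y$. Its color poset is $\{\operatorname{color}(y)\cup U:U\subseteq J(y,s)\}$, and its top has color set $\operatorname{color}(y)\cup J(y,s)$.

*Proof.* We use induction on $|J|$, where $J=J(y,s)$. If $J=\varnothing$, then $y$ has no child of type $<s$ and $\Upsilon(y,s)=\{y\}$. Otherwise let $j=\max J$. Since $j<s\le t(y)$, there is a child $x$ of $y$ of type $j$.

The children of $y$ of type $<s$ are those with type in $J$: the child $x$, and the children of type $<j$. All children of $x$ have type $<t(x)=j$, so $x$ with all its descendants is $\Upsilon(x,j)$. Hence $\Upsilon(y,s)=\Upsilon(y,j)\sqcup\Upsilon(x,j)$. Next, $J(y,j)=J\setminus\{j\}$ because $j=\max J$, and $J(x,j)=\{i\notin\operatorname{color}(y)\cup\{j\}:i<j\}=J\setminus\{j\}$ as well. By induction both parts are balanced boolean trees of rank $|J|-1$ with least elements $y<x$, and the color sets of the second are those of the first with $j$ added. So the union is a boolean tree of rank $|J|$, balanced, with the stated color poset and least element $y$. Its top is the top of $\Upsilon(x,j)$, with color set $\operatorname{color}(y)\cup\{j\}\cup(J\setminus\{j\})$.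 $\square$

For a root $r$, $\Upsilon(r,\infty)$ is $r$ with all its descendants. So the trees $\Upsilon(r,\infty)$, $r$ a root, partition $P(\Delta)$ into balanced boolean trees. The top of $\Upsilon(r,\infty)$ has color set $\operatorname{color}(r)\cup([d]\setminus\operatorname{color}(r))=[d]$, so it is a facet. The decomposition is honest and balanced. This argument uses only that the colors form a finite linearly ordered set; we shall reuse it with $[d]$ replaced by a subset.

It remains to construct a matching system when $\Delta$ is Cohen–Macaulay.

## 5. A partial matching system that cannot be continued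

The sets on the right of (1) involve only faces smaller than those on the left. So the natural plan is to go up by the size of $C$: once types are known on all $F_{C-j}$, find pairwise disjoint sets of faces in $F_C$ that are matched, by inclusion, with the sets $\{y\in F_{C-j}:t(y)>j\}$, $j\in C$, all at once. This is a bipartite matching problem, to which one would apply Hall's theorem. The trouble is that Hall's condition can fail because of earlier choices, even though these satisfied (1).

Let $G$ be the bipartite graph with vertices $a,p,r$ of color $1$ and $b,q,s$ of color $2$, and edges $ab,bp,pq,qr,rs,sp$: a four-cycle with a tail. Let $\Delta$ be its suspension by two vertices $c,c'$ of color $3$; the facets are the twelve triangles $ec,ec'$ with $e$ an edge of $G$. It is Cohen–Macaulay. Indeed, $\tilde H_i(\Delta)\cong\tilde H_{i-1}(G)$ vanishes for $i<2$; the links of $c,c'$ are $G$, which is connected; the link of a vertex $v$ of $G$ is the complete bipartite graph between the neighbors of $v$ and $\{c,c'\}$, which is connected; and links of edges are nonempty sets of points.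

Choose types as follows; an arrow is the map $\varphi$, and faces not mentioned have type $\infty$.

- Color sets of size $1$: $a\to\varnothing$ of type $1$, $b\to\varnothing$ of type $2$, $c\to\varnothing$ of type $3$.
- Color set $\{1,2\}$: $ab\to b$, $pq\to q$, $rs\to s$ of type $1$; $qr\to r$, $sp\to p$ of type $2$. Only $bp$ has type $\infty$.
- Color set $\{1,3\}$: $pc\to c$, $rc'\to c'$ of type $1$; $rc\to r$, $pc'\to p$ of type $3$. So $ac,ac'$ have type $\infty$.
- Color set $\{2,3\}$: $bc\to c$, $bc'\to c'$ of type $2$; $qc\to q$, $sc\to s$ of type $3$.

Condition (1) holds in each case. The required targets are $\{b,q,s\}$ and $\{p,r\}$ for $\{1,2\}$; $\{c,c'\}$ and $\{p,r\}$ for $\{1,3\}$; $\{c,c'\}$ and $\{q,s\}$ for $\{2,3\}$.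

Now take $C=\{1,2,3\}$. Every face of color $\{2,3\}$ has type $>1$, so $bc$ and $bc'$ must be matched. The faces $ac,ac'$ of color $\{1,3\}$ have type $\infty>2$ and must be matched. The face $bp$ has type $\infty>3$ and must be matched. But the triangles that contain one of these five faces are
$$abc,\quad bpc,\quad abc',\quad bpc',$$
since $a$ has the single neighbor $b$ in $G$, and $b$ has only the neighbors $a,p$. Five faces would have to be matched injectively into four triangles, which is impossible.

What went wrong can be seen in color set $\{1,2\}$. In Section 3 we matched along a spanning tree; here the non-root edges $ab,pq,qr,rs,sp$ contain a cycle. The matching exists, but the set of edges is linearly degenerate. For a connected bipartite graph with a vertex $a$ removed from the rows, let $B$ be a set of $|V|-1$ edges, and consider the square $0/1$ matrix with rows $V\setminus\{a\}$, columns $B$, and entry $1$ when the vertex is on the edge. If $B$ contains a cycle, the cycle has even length and the alternating sum of its columns is $0$. If $B$ contains no cycle, it is a spanning tree; listing vertices other than $a$ by distance from $a$ and each $e_v$ in the place of $v$,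 the matrix is triangular with ones on the diagonal. So the matrix is nonsingular exactly when $B$ is a spanning tree.

This suggests a change of procedure. Instead of choosing a bijection, choose a set of columns with nonzero determinant. A nonzero determinant has a nonzero term, and that term is a bijection along inclusions. And nonsingularity, unlike the mere existence of a bijection, is information that can be carried to the next level. To carry it we need to know which linear maps are onto, and this is where the Cohen–Macaulay property enters.

## 6. Deleting colors preserves the Cohen–Macaulay property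

**Links and purity.** *This part fixes the color sets of facets and the dimensions of links.* Links in a Cohen–Macaulay complex are Cohen–Macaulay, since $\operatorname{lk}_{\operatorname{lk}F}G=\operatorname{lk}(F\cup G)$. Also, a Cohen–Macaulay complex of dimension $d-1$ is pure. For $d\le1$ this is clear. Let $d\ge2$ and suppose it is known in smaller dimension. Each $\operatorname{lk}v$ is Cohen–Macaulay of smaller dimension, hence pure, so all facets containing $v$ have one size $s_v$. Adjacent vertices lie in a common facet, so they have the same $s_v$. Since $\tilde H_0(\Delta)=0$, $\Delta$ is connected, so all facets have the same size.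

Hence in a balanced Cohen–Macaulay complex every facet has color set $[d]$ and $\dim\operatorname{lk}_\Delta F=d-1-|F|$. The link of $F$ is balanced with color set $[d]\setminus\operatorname{color}(F)$.

**Relative homology of a color.** *This part computes what is lost when one color is removed; it holds for every balanced complex.* Let $c$ be a color and $\Delta'=\Delta_{[d]-c}$. The quotient of the augmented chain complexes has as basis the faces that contain a vertex of color $c$. Such a face is $\{v\}\cup G$ for a unique $v$ of color $c$, and $G\in\operatorname{lk}v\subseteq\Delta'$. Ordering $v$ first, the boundary of $vG$ is $G-v\,\partial G$, and $G$ is zero in the quotient. So the quotient is the direct sum over $v$ of the augmented chain complexes of $\operatorname{lk}v$, shifted by one and with the sign of the boundary changed. Therefore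
$$H_i(\Delta,\Delta')\cong\bigoplus_{\kappa(v)=c}\tilde H_{i-1}(\operatorname{lk}v). \tag{2}$$

**Lemma 2 (Stanley's rank selection theorem, Trans. AMS 249 (1979)).** If $\Delta$ is balanced Cohen–Macaulay and $W\subseteq[d]$, then $\Delta_W$ is Cohen–Macaulay of dimension $|W|-1$.

*Proof.* It suffices to delete one color $c$ and repeat. Put $\Delta'=\Delta_{[d]-c}$. A facet of $\Delta$ has color set $[d]$; removing its vertex of color $c$ shows $\dim\Delta'=d-2$. Since $\dim\operatorname{lk}v=d-2$, the right side of (2) vanishes for $i-1<d-2$, that is, for $i<d-1$. In the exact sequence
$$H_{i+1}(\Delta,\Delta')\to\tilde H_i(\Delta')\to\tilde H_i(\Delta)$$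
both ends vanish for $i<d-2$, so $\tilde H_i(\Delta')=0$ for $i<d-2$. This is the condition for $F=\varnothing$. For $F\in\Delta'$, the complex $\operatorname{lk}_{\Delta'}F$ is obtained from $\operatorname{lk}_\Delta F$ by deleting the color $c$. As $\operatorname{lk}_\Delta F$ is balanced Cohen–Macaulay with color set $[d]\setminus\operatorname{color}(F)\ni c$, the same argument applies to it. $\square$

## 7. Deletion maps and their common kernels

Let $V_C$ be the $\mathbf k$-vector space with basis $F_C$. For $j\in C$ let $\partial_j:V_C\to V_{C-j}$ be the linear map that deletes the vertex of color $j$ from each face, without sign. These maps commute: $\partial_i\partial_j=\partial_j\partial_i$. For $T\subseteq C$ put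
$$K_C^T=\bigcap_{i\in T}\ker(\partial_i:V_C\to V_{C-i}),$$
so $K_C^\varnothing=V_C$. By commutation, $\partial_j(K_C^T)\subseteq K_{C-j}^T$ for $j\in C\setminus T$. Clearly $\ker(\partial_j|_{K_C^T})=K_C^{T\cup\{j\}}$.

For the four-cycle, $\partial_1$ sends $pq,qr\mapsto q$ and $rs,sp\mapsto s$, while $\partial_2$ sends $pq,sp\mapsto p$ and $qr,rs\mapsto r$. So $K_{12}^{1}$ is spanned by $pq-qr$ and $rs-sp$, and $K_{12}^{12}$ by $pq-qr+rs-sp$. The map $\partial_2:K_{12}^1\to K_1^1$ takes the two basis vectors to $p-r$ and $r-p$, and $K_1^1$ is spanned by $p-r$, so the map is onto. For two disjoint edges $ab$, $pq$ (with $a,p$ of color $1$), $K_{12}^1=0$ while $a-p\in K_1^1$, and the corresponding map is not onto.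

**Lemma 3.** Let $\Delta$ be balanced Cohen–Macaulay, $T\subseteq C$, $j\in C\setminus T$. Then $\partial_j:K_C^T\to K_{C-j}^T$ is surjective.

*Proof.* **Reduction to one link.** *We get rid of the colors in $C$ that play no role.* Let $W=T\cup\{j\}$ and $y\in K_{C-j}^T$. For $C\setminus W\subseteq D\subseteq C$, every face of color $D$ contains exactly one face $G$ of color $C\setminus W$. So $V_D$ is the direct sum, over $G\in F_{C\setminus W}$, of the spans of the faces that contain $G$. The maps $\partial_i$ with $i\in W\cap D$ delete no vertex of $G$ and respect this splitting. Hence each component of $y$ is again in $K_{C-j}^T$, and we may assume that $y$ lies in the $G$-summand for one $G$.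

**Translation to a cycle.** *We read the condition on $y$ as a cycle condition in a Cohen–Macaulay complex.* Let $\Gamma=(\operatorname{lk}_\Delta G)_W$. The link of $G$ is balanced Cohen–Macaulay with color set containing $W$, so by Lemma 2 $\Gamma$ is Cohen–Macaulay of dimension $|W|-1$. Deleting $G$ identifies the $G$-summand of $V_D$ with the span of the faces of $\Gamma$ of color $D\cap W$. Orient all simplices by increasing color. On faces of $\Gamma$ of color $D'\subseteq W$ the augmented boundary is
$$\partial=\sum_{i\in D'}\pm\partial_i, \tag{3}$$
with signs that depend only on $(D',i)$. The element $y$ becomes a chain of color $(C-j)\cap W=T$ with $\partial_iy=0$ for all $i\in T$. So it is a cycle, of dimension $|T|-1=|W|-2<\dim\Gamma$.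

**Filling.** *We fill the cycle and compare colors.* Since $\tilde H_{|W|-2}(\Gamma)=0$, we have $y=\partial w$ with $w$ a chain of dimension $|W|-1$. All faces of that dimension have color $W$. The part of $\partial w$ of color $W-i$ is $\pm\partial_iw$. For $i=j$ this is the part of color $T$, so $\pm\partial_jw=y$. For $i\in T$ the part is $0$, so $\partial_iw=0$. Thus $\pm w$, with $G$ put back, lies in $K_C^T$ and maps to $y$. $\square$

## 8. Choosing types by nonzero determinants

Let $\Delta$ be balanced Cohen–Macaulay. By induction on $|C|$ we define $t$ on $F_C$ and $\varphi$ on the non-roots of $F_C$ so that (1) holds for $C$ and all $j\in C$, and in addition: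
$$\text{for every } s\in\{0,\dots,d\}\text{, the coordinate projection } K_C^{C\cap[s]}\to\mathbf k^{\{x\in F_C:\,t(x)>s\}}\text{ is an isomorphism.}\tag{4}$$
In words: the faces of type $>s$ are coordinates on the space of chains killed by deletion of every color $\le s$. This is the information that was lost in Section 5. There, for $C=\{1,2\}$ and $s=2$, $K_C^C$ is spanned by $pq-qr+rs-sp$ (a chain in it cannot involve $ab$, the only edge at $a$, and then not $bp$ either). The only face of type $>2$ is $bp$, and the projection to its coordinate is zero.

**Base: the empty color set.** *We start the induction.* For $C=\varnothing$ put $t(\varnothing)=\infty$. Then (4) says that $\mathbf k\to\mathbf k$ is an isomorphism, and (1) is vacuous.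

Now let $C=\{c_1<\dots<c_m\}$ with $m\ge1$, and assume the construction is done for all proper subsets of $C$. Put
$$T_i=\{c_1,\dots,c_i\},\qquad R_i=\{y\in F_{C-c_i}:t(y)>c_i\},\qquad R_{\le i}=R_1\sqcup\dots\sqcup R_i.$$
The set $R_i$ is what the faces of type $c_i$ must be matched to. Since $(C-c_i)\cap[c_i]=T_{i-1}$, condition (4) for $C-c_i$ and $s=c_i$ says that
$$\text{the projection }\pi_i:K_{C-c_i}^{T_{i-1}}\to\mathbf k^{R_i}\text{ is an isomorphism.}\tag{5}$$
For $0\le i\le m$ let $D_i:V_C\to\bigoplus_{l\le i}\mathbf k^{R_l}$ be the map whose $l$-th component is $\partial_{c_l}$ followed by projection to the coordinates $R_l$.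

**Step 1: the maps $D_i$ have the right kernel and are onto.** *This step shows that there are enough independent columns to match everything in $R_{\le m}$.* We claim that $\ker D_i=K_C^{T_i}$ and that $D_i$ is surjective, by induction on $i$. For $i=0$ the target is $0$ and $K_C^\varnothing=V_C$. Let $i\ge1$. By induction $\ker D_{i-1}=K_C^{T_{i-1}}$. On this subspace the $i$-th component of $D_i$ is the composite
$$K_C^{T_{i-1}}\xrightarrow{\ \partial_{c_i}\ }K_{C-c_i}^{T_{i-1}}\xrightarrow{\ \pi_i\ }\mathbf k^{R_i}.\tag{6}$$
As $\pi_i$ is injective, the kernel of (6) is $K_C^{T_i}$, so $\ker D_i=K_C^{T_i}$. The first map in (6) is onto by Lemma 3, and $\pi_i$ is onto, so $\ker D_{i-1}$ maps onto the last block $\mathbf k^{R_i}$. Given a target $(u,v)$ with $v\in\mathbf k^{R_i}$, choose $z$ with $D_{i-1}z=u$, which is possible by induction, and then correct $z$ by an element of $\ker D_{i-1}$ to make the last component $v$. So $D_i$ is onto.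

**Step 2: nested column sets.** *This step distributes the columns over the blocks of rows.* Let $M$ be the matrix of $D_m$, with rows $R_1\sqcup\dots\sqcup R_m$ and columns $F_C$. For $y\in R_i$ and $x\in F_C$ the entry is $1$ if $y\subset x$ and $0$ otherwise, because $x$ has only one subface of color $C-c_i$, namely the one that $\partial_{c_i}$ produces. By Step 1, $M$ has full row rank, so there is $B_m\subseteq F_C$ with $M[R_{\le m},B_m]$ square and nonsingular.

Go down from $i=m$ to $i=1$. Given $B_i$ with $M[R_{\le i},B_i]$ nonsingular, Laplace expansion along the row blocks $R_{\le i-1}$ and $R_i$ reads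
$$\det M[R_{\le i},B_i]=\sum_{B'}\pm\det M[R_{\le i-1},B']\cdot\det M[R_i,B_i\setminus B'],$$
the sum over $B'\subseteq B_i$ with $|B'|=|R_{\le i-1}|$. The left side is not zero, so some term is not zero. This gives $B_{i-1}\subseteq B_i$ with
$$\det M[R_{\le i-1},B_{i-1}]\ne0\qquad\text{and}\qquad\det M[R_i,B_i\setminus B_{i-1}]\ne0.\tag{7}$$
Empty determinants are $1$, and $B_0=\varnothing$. Define $t(x)=c_i$ for $x\in B_i\setminus B_{i-1}$ and $t(x)=\infty$ for $x\in F_C\setminus B_m$. Then $t(x)\in\operatorname{color}(x)\cup\{\infty\}$.

**Step 3: the bijections (1).** *This step reads the parents off the determinants.* By (7) some term in the permutation expansion of $\det M[R_i,B_i\setminus B_{i-1}]$ is nonzero. It is a bijection $\varphi:B_i\setminus B_{i-1}\to R_i$ all of whose matrix entries are nonzero, that is, $\varphi(x)\subset x$ for all $x$. Since $B_i\setminus B_{i-1}=\{x\in F_C:t(x)=c_i\}$, this is (1) for $j=c_i$.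

**Step 4: condition (4) for $C$.** *This step passes the nonsingularity on to larger color sets.* Given $s$, let $i$ be maximal with $c_i\le s$, and $i=0$ if there is none. Then $C\cap[s]=T_i$ and $\{x\in F_C:t(x)>s\}=F_C\setminus B_i$. Let $z\in K_C^{T_i}=\ker D_i$ project to $0$ in $\mathbf k^{F_C\setminus B_i}$. Then $z$ is supported on $B_i$, so $D_iz=0$ reads $M[R_{\le i},B_i]\,z=0$, and $z=0$. So the projection is injective. Since $D_i$ is onto, $\dim\ker D_i=|F_C|-|R_{\le i}|=|F_C|-|B_i|$, the dimension of the target. So the projection is an isomorphism, which is (4).

This completes the induction: $\Delta$ has a matching system. With Section 4, Theorem 1 is proved, and the conjecture is true. $\blacksquare$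

As a check, take the four-cycle with $t(p)=1$, $t(q)=2$, $t(r)=t(s)=\infty$. For $C=\{1,2\}$ we have $R_1=\{q,s\}$ and $R_2=\{r\}$. With rows $q,s,r$ and columns $pq,qr,rs,sp$,
$$M=\begin{pmatrix}1&1&0&0\\0&0&1&1\\0&1&1&0\end{pmatrix}.$$
The columns $B_2=\{qr,rs,sp\}$ have determinant $-1$. In the Laplace expansion one may take $B_1=\{qr,sp\}$, whose minor in rows $q,s$ is the identity, and the remaining entry in row $r$, column $rs$, is $1$. So $qr\to q$, $sp\to s$ have type $1$, $rs\to r$ has type $2$, and $pq$ is a root: this is the first cut of Section 1.

## 9. Nondegenerate matching systems characterize the Cohen–Macaulay property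

The construction gave more than a matching system. Let $\Delta$ be any balanced complex of dimension $d-1$. For a matching system $(t,\varphi)$, $C=\{c_1<\dots<c_m\}$ and $0\le i\le m$, put
$$R_i=\{y\in F_{C-c_i}:t(y)>c_i\}\ (i\ge1),\qquad B_i=\{x\in F_C:t(x)\le c_i\}\ (i\ge1),\qquad B_0=\varnothing,$$
and let $M$ be the $0/1$ inclusion matrix with rows $R_1\sqcup\dots\sqcup R_m$ and columns $F_C$. By (1), $|B_i|=|R_{\le i}|$.

**Definition 6.** The matching system is *$\mathbf k$-nondegenerate* if $\det M[R_{\le i},B_i]\neq0$ in $\mathbf k$ for all $C$ and $i$.

For a set $S\subseteq[d]$ the *flag $h$-number* is $h_S(\Delta)=\sum_{R\subseteq S}(-1)^{|S\setminus R|}|F_R|$. For the four-cycle, $h_\varnothing=1$, $h_{\{1\}}=h_{\{2\}}=2-1=1$, $h_{\{1,2\}}=4-2-2+1=1$.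

**Theorem 2.** For a balanced complex $\Delta$ of dimension $d-1$ the following are equivalent:

1. $\Delta$ is Cohen–Macaulay over $\mathbf k$;
2. for every linear order of the colors, $\Delta$ has a $\mathbf k$-nondegenerate matching system;
3. for some linear order of the colors, $\Delta$ has a $\mathbf k$-nondegenerate matching system.

Every matching system gives an honest balanced boolean tree decomposition $\mathcal D$ of $\Delta$. Moreover, for every $W\subseteq[d]$, the nonempty sets among $\Upsilon\cap P(\Delta_W)$, $\Upsilon\in\mathcal D$, form a decomposition of $\Delta_W$ into balanced boolean trees whose tops have color set $W$. If $\Delta$ is Cohen–Macaulay, then in every honest balanced boolean tree decomposition the number of trees whose root has color set $S$ is the flag $h$-number $h_S(\Delta)$.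

*Proof of the equivalence.* (1)$\Rightarrow$(2): relabel the colors so that the given order is $1<\dots<d$, and use Section 8. The sets $B_i$ there are $\{x\in F_C:t(x)\le c_i\}$, and $\det M[R_{\le i},B_i]\ne0$ for all $i$ by construction. (2)$\Rightarrow$(3) is trivial. For (3)$\Rightarrow$(1), relabel so that the order is $1<\dots<d$, and let $(t,\varphi)$ be $\mathbf k$-nondegenerate. Write $T_i$ and $D_i$ as in Section 8.

**Step 1: for all $C$ and $1\le i\le m$ the map $\partial_{c_i}:K_C^{T_{i-1}}\to K_{C-c_i}^{T_{i-1}}$ is onto, and (4) holds.** *This step recovers from the determinants the part of Lemma 3 that Section 8 used.* We use induction on $|C|$. For $C=\varnothing$, (4) holds because $t(\varnothing)=\infty$. Let $|C|\ge1$ and assume (4) for proper subsets of $C$, so that (5) holds. Each $D_i$ is onto, since its matrix $M[R_{\le i},F_C]$ contains the nonsingular square matrix $M[R_{\le i},B_i]$ with all its rows. Next, $\ker D_i=K_C^{T_i}$ by induction on $i$: for $i=0$ it is clear, and on $\ker D_{i-1}=K_C^{T_{i-1}}$ the last component of $D_i$ is (6), whose kernel is $K_C^{T_i}$ by (5). Now let $v\in\mathbf k^{R_i}$. Since $D_i$ is onto, there is $z$ with $D_iz=(0,v)$;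 then $z\in\ker D_{i-1}=K_C^{T_{i-1}}$ and (6) maps $z$ to $v$. So (6) is onto, and since $\pi_i$ is an isomorphism, $\partial_{c_i}$ in (6) is onto.

Condition (4) for $C$ follows as in Step 4 of Section 8. With $i$ maximal such that $c_i\le s$ (or $i=0$), the faces of type $>s$ are $F_C\setminus B_i$; an element of $\ker D_i=K_C^{T_i}$ that vanishes there is supported on $B_i$ and is killed by $M[R_{\le i},B_i]$, so it is $0$; and $\dim\ker D_i=|F_C|-|R_{\le i}|=|F_C|-|B_i|$ because $D_i$ is onto.

**Step 2: $\tilde H_q(\Delta_C)=0$ for $q<|C|-1$, for all $C\subseteq[d]$.** *This step shrinks the chain complex of $\Delta_C$, one color at a time, to a single degree.* Write $C=\{c_1<\dots<c_m\}$ and, for $0\le i\le m$,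
$$E^{(i)}=\bigoplus_{T_i\subseteq C'\subseteq C}K_{C'}^{T_i}.$$
Then $E^{(0)}=\bigoplus_{C'\subseteq C}V_{C'}$ is the augmented chain complex of $\Delta_C$, with boundary $\sum_{j\in C'}\pm\partial_j$ on $V_{C'}$ as in (3). Each $E^{(i)}$ is a subcomplex: on $K_{C'}^{T_i}$ the map $\partial_j$ is zero for $j\in T_i$ and lands in $K_{C'-j}^{T_i}$ for $j\in C'\setminus T_i$. Also $E^{(i)}\subseteq E^{(i-1)}$ for $i\ge1$.

Let $Q=E^{(i-1)}/E^{(i)}$. We show that $Q$ has no homology. As a graded space, $Q=Q_0\oplus Q_1$, where
$$Q_0=\bigoplus_{T_i\subseteq C'\subseteq C}K_{C'}^{T_{i-1}}/K_{C'}^{T_i},\qquad Q_1=\bigoplus_{T_{i-1}\subseteq C'\subseteq C,\ c_i\notin C'}K_{C'}^{T_{i-1}}.$$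
Deleting colors cannot introduce $c_i$, so $\partial$ maps $Q_1$ into itself. On $Q_0$ we have $\partial=\delta+f$, where $\delta$ maps $Q_0$ to $Q_0$ and $f:Q_0\to Q_1$ is given by the maps
$$\pm\partial_{c_i}:K_{C'}^{T_{i-1}}/K_{C'}^{T_i}\to K_{C'-c_i}^{T_{i-1}}.$$
For $T_i\subseteq C'\subseteq C$ the elements of $C'$ below $c_i$ are exactly those of $T_{i-1}$. So Step 1, applied to $C'$, says that $\partial_{c_i}:K_{C'}^{T_{i-1}}\to K_{C'-c_i}^{T_{i-1}}$ is onto, and its kernel is $K_{C'}^{T_i}$. Since $C'\mapsto C'-c_i$ is a bijection between the index sets, $f$ is an isomorphism. The $Q_1$-part of $\partial^2=0$ on $Q_0$ is $f\delta+\partial f=0$.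

Let $z=u+w$ be a cycle in $Q$, $u\in Q_0$, $w\in Q_1$. The $Q_1$-part of $\partial z=0$ is $fu+\partial w=0$. Put $u'=f^{-1}w$. Then $f\delta u'=-\partial fu'=-\partial w=fu$, so $\delta u'=u$, and $\partial u'=\delta u'+fu'=u+w=z$. Thus every cycle of $Q$ is a boundary. The long exact sequence of $E^{(i)}\subseteq E^{(i-1)}$ gives $H(E^{(i)})\cong H(E^{(i-1)})$. Altogether $\tilde H_*(\Delta_C)=H(E^{(0)})\cong H(E^{(m)})$. But $E^{(m)}=K_C^C$ lives only in degree $|C|-1$.

**Step 3: links.** *This step transfers the vanishing from color-selected subcomplexes to links.* Let $v$ be a vertex of color $c\in S\subseteq[d]$. Formula (2), applied to $\Delta_S$, reads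
$$H_i(\Delta_S,\Delta_{S-c})\cong\bigoplus_{\kappa(v)=c}\tilde H_{i-1}\bigl((\operatorname{lk}v)_{S-c}\bigr).$$
Let $i<|S|-1$. In the exact sequence $\tilde H_i(\Delta_S)\to H_i(\Delta_S,\Delta_{S-c})\to\tilde H_{i-1}(\Delta_{S-c})$ the ends vanish by Step 2, the right one because $i-1<|S-c|-1$. So $\tilde H_q((\operatorname{lk}v)_{S-c})=0$ for $q<|S-c|-1$. Hence $\operatorname{lk}v$, with color set $[d]-c$, again satisfies the conclusion of Step 2 for all subsets of its color set. This step used nothing about $\Delta$ besides that conclusion, so it can be iterated, adding one vertex at a time: for every $F\in\Delta$, $\tilde H_i(\operatorname{lk}F)=0$ for $i<d-|F|-1$. Since $\dim\operatorname{lk}F\le d-|F|-1$, $\Delta$ is Cohen–Macaulay. $\square$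

## 10. Color restriction and flag $h$-numbers

*Proof of the remaining statements of Theorem 2.* That a matching system gives an honest balanced decomposition $\mathcal D=\{\Upsilon(r,\infty)\}$ was shown in Section 4.

**Restriction to $W$.** *We show that each tree meets $\Delta_W$ in a balanced tree or not at all.* For $C\subseteq W$ and $j\in C$, all faces in (1) belong to $\Delta_W$, and types of faces of $\Delta_W$ lie in $W\cup\{\infty\}$. So the restriction of $(t,\varphi)$ to $\Delta_W$ satisfies (1) for all $C\subseteq W$. The argument of Section 4 with $[d]$ replaced by $W$ shows that the restricted forest decomposes $\Delta_W$ into balanced boolean trees whose tops have color set $W$. It remains to identify these trees. Every ancestor of a face $x\in\Delta_W$ is a subface of $x$, hence in $\Delta_W$. So the tree of a root $r\in\Delta_W$ in the restricted forest consists of those descendants of $r$ (including $r$) whose colors lie in $W$, which is $\Upsilon(r,\infty)\cap P(\Delta_W)$. If $r\notin\Delta_W$, no face containing $r$ is in $\Delta_W$, and the intersection is empty.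

**Counting roots.** *We show that the numbers of trees by root color are forced.* Let $\Delta$ be Cohen–Macaulay and take any honest balanced boolean tree decomposition. By Section 6 every facet has color set $[d]$, so every top has color set $[d]$. By Lemma 1, a tree whose root has color set $S$ has color poset $\{C:S\subseteq C\subseteq[d]\}$ and contains exactly one face of each such color $C$. If $n_S$ is the number of trees with root color $S$, then
$$|F_C|=\sum_{S\subseteq C}n_S\qquad\text{for all }C\subseteq[d],$$
and Möbius inversion gives $n_S=\sum_{R\subseteq S}(-1)^{|S\setminus R|}|F_R|=h_S(\Delta)$. $\blacksquare$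

## 11. An edge beside a four-cycle

Nondegeneracy cannot be dropped in (3)$\Rightarrow$(1). Let $\Delta$ be the disjoint union of an edge $ab$ and a four-cycle $pqrs$, with $a,p,r$ of color $1$ and $b,q,s$ of color $2$. It is disconnected, hence not Cohen–Macaulay over any field. Nevertheless
$$\{\varnothing,a,b,ab\},\quad\{p,pq\},\quad\{q,qr\},\quad\{r,rs\},\quad\{s,sp\}$$
is an honest balanced boolean tree decomposition: it uses each of the $1+6+5=12$ faces once, all tops are edges, and the first tree $\{\varnothing,a\}\cup\{b,ab\}$ has the four color sets $\varnothing,\{1\},\{2\},\{1,2\}$.

It even comes from a matching system. Let $a$ have type $1$, $b$ type $2$, and let $\varnothing,p,q,r,s$ have type $\infty$. For $C=\{1,2\}$ we get $R_1=\{b,q,s\}$ and $R_2=\{p,r\}$. Put $ab\to b$, $qr\to q$, $sp\to s$ of type $1$ and $pq\to p$, $rs\to r$ of type $2$. Then (1) holds, and the trees are the five above. But in the $5\times5$ matrix $M$ the rows satisfy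
$$(\text{row }q)+(\text{row }s)=(\text{row }p)+(\text{row }r),$$
since both sides are $1$ on the four edges of the cycle and $0$ on $ab$. So $\det M=0$, and the system is degenerate over every field, as Theorem 2 requires.
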